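\title{List coloring graphs of Ore degree at least ten}

\begin{abstract}
The Ore degree $\theta$ of a graph is the maximum of $d(x)+d(y)$ over its edges $xy$. We prove that for $k\ge 5$ a graph with $d(x)+d(y)\le 2k+1$ on every edge is $k$-choosable if and only if it contains no $K_{k+1}$. Consequently every graph with $\theta\ge 10$ and clique number $\omega\le\theta/2$ is $\lfloor\theta/2\rfloor$-choosable, which proves a conjecture. We also show that this statement fails exactly for $\theta\in\{4,5,7,9\}$. The proof combines a counting inequality obtained from kernels, a random choice among the vertices of degree $k+1$, and an induction over the blocks of Gallai trees.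
\end{abstract}

\section{Introduction}

All graphs are finite and simple. We write $d(x)$ and $N(x)$ for the degree and the neighborhood of a vertex $x$, and $\Delta$ and $\omega$ for the maximum degree and the clique number. A \emph{list assignment} $L$ gives every vertex $v$ a set $L(v)$ of colors, and an \emph{$L$-coloring} is a proper coloring $c$ with $c(v)\in L(v)$ for all $v$. A graph is \emph{$k$-choosable} if it has an $L$-coloring whenever $|L(v)|\ge k$ for all $v$. Taking all lists equal shows that a $k$-choosable graph is $k$-colorable; in particular it contains no $K_{k+1}$.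

Coloring the vertices one by one shows that every graph is $(\Delta+1)$-choosable, and Brooks' theorem in its list form saves one color: if $k\ge3$, $\Delta\le k$ and $K_{k+1}\not\subseteq G$, then $G$ is $k$-choosable. The \emph{Ore degree} of a graph $G$ with at least one edge,
\[
\theta(G)=\max_{xy\in E(G)}\bigl(d(x)+d(y)\bigr),
\]
measures degrees on edges instead of vertices. We have $\theta\le2\Delta$, with equality for regular graphs, while the star $K_{1,n}$ has $\Delta=n$ and $\theta=n+1$. So $\theta/2$ is a refinement of $\Delta$, and one may ask whether Brooks' theorem holds with $\lfloor\theta/2\rfloor$ in place of $\Delta$.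

To see what is being asked, put $k=\lfloor\theta/2\rfloor$. A vertex of degree less than $k$ can always be colored last, so we may assume that all degrees are at least $k$. If $\theta=2k$, this forces the graph to be $k$-regular, and we are back at Brooks' theorem. If $\theta=2k+1$, vertices of degree $k+1$ may occur, but no two of them are adjacent. The question is therefore whether Brooks' theorem survives an independent set of vertices whose degree is too large by one. For $k\le4$ it does not (Section~\ref{sec:small}), and the smallest remaining value is $\theta=10$. The following statement is conjectured in \cite{conjectures}: \emph{every graph with $\theta\ge10$ and $\omega\le\theta/2$ is $\lfloor\theta/2\rfloor$-choosable.} It is known with ``colorable'' in place of ``choosable'', and as stated it is known for $\theta\ge18$. We prove it in the following form.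

\begin{theorem}\label{thm:main}
Let $k\ge5$ and let $G$ be a graph with $d(x)+d(y)\le 2k+1$ for every edge $xy$. Then $G$ is $k$-choosable if and only if $K_{k+1}\not\subseteq G$.
\end{theorem}

\begin{theorem}\label{thm:conj}
Every graph with $\theta\ge10$ and $\omega\le\theta/2$ is $\lfloor\theta/2\rfloor$-choosable.
\end{theorem}

Theorem~\ref{thm:conj} follows from Theorem~\ref{thm:main}: with $k=\lfloor\theta/2\rfloor\ge5$ we have $\theta\le2k+1$ and, as $\omega$ is an integer, $\omega\le k$.

\begin{theorem}\label{thm:sharp}
For an integer $\theta\ge2$, the statement ``every graph with Ore degree $\theta$ and $\omega\le\theta/2$ is $\lfloor\theta/2\rfloor$-choosable'' holds if and only if $\theta\notin\{4,5,7,9\}$. In particular $\theta\ge10$ in Theorem~\ref{thm:conj} cannot be weakened to $\theta\ge9$, and $k\ge5$ in Theorem~\ref{thm:main} cannot be weakened to $k\ge4$.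
\end{theorem}

In a minimal counterexample to Theorem~\ref{thm:main}, deleting the vertices of degree $k+1$ leaves components of a very restricted shape (Section~\ref{sec:minimal}), and no independent set in an induced subgraph is incident with many edges (Section~\ref{sec:kernel}). We build a random independent set that violates this bound on average. By linearity of expectation the task splits into one inequality for each component (Section~\ref{sec:random}), and Sections~\ref{sec:high}--\ref{sec:induction} prove that inequality.

\section{Degree lists, Gallai trees and Hall's theorem}\label{sec:tools}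

\begin{lemma}[greedy lemma]\label{lem:greedy}
Let $Q$ be a connected graph with $|L(v)|\ge d_Q(v)$ for all $v$ and $|L(z)|>d_Q(z)$ for some $z$. Then $Q$ is $L$-colorable.
\end{lemma}

\begin{proof}
Color the vertices in order of decreasing distance from $z$. When $v\ne z$ is colored, a neighbor of $v$ closer to $z$ is still uncolored, so fewer than $d_Q(v)$ colors are excluded. At the end at most $d_Q(z)$ colors are excluded at $z$.
\end{proof}

A \emph{cut vertex} of a connected graph $T$ is a vertex whose deletion disconnects $T$, and a \emph{block} is a maximal connected subgraph that has no cut vertex of its own. Every edge lies in exactly one block, and a vertex lies in more than one block if and only if it is a cut vertex. An \emph{end block} is a block containing exactly one cut vertex of $T$; if $T$ has more than one block, it has an end block. A \emph{Gallai tree} is a connected graph in which every block is a complete graph or an odd cycle. The case of equality in the greedy lemma is governed by the following theorem of Borodin (1977) and of Erd\H{o}s, Rubin and Taylor (1979).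

\begin{theorem}\label{thm:gallai}
If $T$ is connected, $|L(v)|\ge d_T(v)$ for all $v$, and $T$ is not $L$-colorable, then $T$ is a Gallai tree.
\end{theorem}

\begin{lemma}\label{lem:regular}
Let $k\ge3$ and let $Q$ be a connected $k$-regular graph that is not $L$-colorable for some lists of size $k$. Then $K_{k+1}\subseteq Q$.
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:gallai}, $Q$ is a Gallai tree. Let $B$ be an end block, or $B=Q$ if $Q$ has one block. A vertex of $B$ that is not a cut vertex has all its $k\ge3$ neighbors in $B$. So $B$ is not a cycle; it is complete of degree $k$.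
\end{proof}

We also use Hall's theorem: a bipartite graph with sides $X$ and $Y$ has a matching covering $X$ if every $S\subseteq X$ has at least $|S|$ neighbors in $Y$.

\section{Small Ore degrees}\label{sec:small}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}, assuming Theorem~\ref{thm:conj}]
For $\theta\ge10$ the statement is Theorem~\ref{thm:conj}. For $\theta\in\{2,3\}$ it holds vacuously, because a graph with an edge has $\omega\ge2>\theta/2$.

Let $\theta\in\{6,8\}$ and $k=\theta/2\ge3$. Suppose that $G$ has Ore degree $\theta$ and is not $L$-colorable for some lists of size $k$, and let $Q$ be a minimal induced subgraph that is not $L$-colorable. Then $Q$ is connected, and all its degrees are at least $k$, since a vertex of smaller degree could be colored last. As $d_Q(x)+d_Q(y)\le 2k$ on edges, $Q$ is $k$-regular, and Lemma~\ref{lem:regular} gives $\omega(G)\ge k+1>\theta/2$.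

For the four remaining values there are graphs that are not even $\lfloor\theta/2\rfloor$-colorable.

\emph{$\theta=4$.} The cycle $C_5$ has $\omega=2$ and is not $2$-colorable.

\emph{$\theta=5$.} Attach a pendant vertex to $C_5$. The vertex of degree $3$ has neighbors of degrees $2,2,1$, so $\theta=5$; again $\omega=2$ and two colors do not suffice.

\emph{$\theta=7$.} The Moser spindle consists of the triangles $abc$, $bcd$, $ab'c'$, $b'c'd'$ and the edge $dd'$. The vertex $a$ has degree $4$ and all others have degree $3$, so $\theta=7$; no edge lies in more than two triangles and $a\not\sim d$, $a\not\sim d'$, so $\omega=3$. In a $3$-coloring both $d$ and $d'$ would have the color of $a$, but they are adjacent.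

\emph{$\theta=9$.} Take nonadjacent vertices $h_1,h_2$, a triangle $X$ completely joined to $\{h_1,h_2\}$, and a $K_4$ on $Y=\{y_1,y_2,y_3,y_4\}$ with $h_1\sim y_1,y_2$ and $h_2\sim y_3,y_4$ (Figure~\ref{fig:nine}). The vertices $h_1,h_2$ have degree $5$ and all others have degree $4$, so $\theta=9$. A $K_5$ would contain at most one $h_i$, hence four mutually adjacent vertices of $X\cup Y$, hence $Y$ and some $h_i$; but $h_i$ has only two neighbors in $Y$. So $\omega=4\le\frac92$. In a $4$-coloring $X$ uses three colors, so $h_1$ and $h_2$ both receive the fourth color. This color is then unavailable on $Y$, which needs four colors. The same graph shows that Theorem~\ref{thm:main} fails for $k=4$.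
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3,every node/.style={circle,draw,inner sep=1.5pt}]
\node[fill=gray!25] (h1) at (0,1.5) {$h_1$};
\node[fill=gray!25] (h2) at (0,-1.5) {$h_2$};
\node (x1) at (-3.2,0) {$x_1$};
\node (x2) at (-1.3,0.4) {$x_2$};
\node (x3) at (-1.3,-0.4) {$x_3$};
\node (y1) at (1.4,0.5) {$y_1$};
\node (y2) at (2.8,0.5) {$y_2$};
\node (y3) at (1.4,-0.5) {$y_3$};
\node (y4) at (2.8,-0.5) {$y_4$};
\draw (x1)--(x2)--(x3)--(x1);
\draw (x1)--(h1)--(x2) (h1)--(x3) (x1)--(h2)--(x2) (h2)--(x3);
\draw (y1)--(y2)--(y4)--(y3)--(y1)--(y4) (y2)--(y3);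
\draw (y1)--(h1)--(y2) (y3)--(h2)--(y4);
\end{tikzpicture}
\caption{A graph with Ore degree $9$ and clique number $4$ that is not $4$-colorable. The triangle $x_1x_2x_3$ forces the shaded vertices of degree $5$ to share a color, and that color is then excluded from the clique $y_1y_2y_3y_4$.}
\label{fig:nine}
\end{figure}

\section{The minimal counterexample}\label{sec:minimal}

It remains to prove the ``if'' part of Theorem~\ref{thm:main}. Fix $k\ge5$ and suppose that it fails. Among all counterexamples take one with the fewest vertices: $G$ contains no $K_{k+1}$, degree sums on edges are at most $2k+1$, and $G$ is not $L$-colorable for a list assignment $L$, where after deleting colors we assume $|L(v)|=k$ for all $v$. The graph $G$ and the lists $L$ stay fixed until the end of the paper.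

Induced subgraphs inherit the hypotheses, so every proper induced subgraph of $G$ is $L$-colorable. Hence $G$ is connected and all degrees are at least $k$. The degree condition then shows that every vertex has degree $k$ (it is \emph{low}) or $k+1$ (it is \emph{high}), and that the set $H$ of high vertices is independent. By Lemma~\ref{lem:regular}, $H\ne\emptyset$.

Let $Q$ be a nonempty induced subgraph and $\varphi$ an $L$-coloring of $G-Q$. The \emph{residual lists} $L_\varphi(v)=L(v)\setminus\varphi(N(v)\setminus V(Q))$, $v\in V(Q)$, have lost at most $d(v)-d_Q(v)$ of their $k$ colors. Thus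
\begin{equation}\label{eq:residual}
|L_\varphi(v)|\ge d_Q(v)\ \text{ for low } v,\qquad |L_\varphi(v)|\ge d_Q(v)-1\ \text{ for high } v,
\end{equation}
and $Q$ is not $L_\varphi$-colorable, since otherwise $G$ would be $L$-colorable.

Let $\mathcal T$ be the set of components of $G-H$. By \eqref{eq:residual} and Theorem~\ref{thm:gallai}, every $T\in\mathcal T$ is a Gallai tree. Each block $B$ of $T$ is regular, and we write $r(B)$ for its degree. We count triangles as complete graphs, so an \emph{odd cycle} has length at least $5$. Since $K_{k+1}\not\subseteq G$ and odd cycles have degree $2\le k-3$,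
\[
r(B)\le k-1,\qquad r(B)=k-1\iff B=K_k,\qquad r(B)=k-2\iff B=K_{k-1}.
\]
For $v\in V(T)$ let $\rho(v)=|N(v)\cap H|=k-d_T(v)$, and let $a_T=\sum_{v\in V(T)}\rho(v)$ be the number of edges between $T$ and $H$. As $H$ is independent,
\begin{equation}\label{eq:edges}
\sum_{T\in\mathcal T}a_T=(k+1)|H|.
\end{equation}
We write $|T|$ for the number of vertices of $T$.

\section{Kernels and a counting inequality}\label{sec:kernel}

Theorem~\ref{thm:gallai} describes each component of $G-H$ but says nothing about how the components are attached to $H$; it cannot be applied to a subgraph with high vertices, whose residual lists may be one color short. Orientations repair this. A \emph{kernel} of a digraph is an independent set $K$ such that every vertex outside $K$ has an out-neighbor in $K$. When kernels exist, a vertex only needs more colors than its out-degree.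

\begin{lemma}\label{lem:kernel}
Let $Q$ be a graph, $A\subseteq V(Q)$ independent and $Z=V(Q)\setminus A$. Let $D$ be a digraph obtained by replacing each edge inside $Z$ by two opposite arcs and orienting each edge between $A$ and $Z$ arbitrarily. If $|L'(v)|\ge d^+_D(v)+1$ for all $v$, then $Q$ is $L'$-colorable.
\end{lemma}

\begin{proof}
First we show, by induction on the number of vertices, that every induced subdigraph $D'$ of $D$ has a kernel. Let $A',Z'$ be its parts. If every vertex of $Z'$ has an out-neighbor in $A'$, then $A'$ is a kernel. Otherwise some $v\in Z'$ has none. Then every neighbor of $v$ in $D'$ sends an arc to $v$: those in $Z'$ because edges inside $Z$ carry both arcs, those in $A'$ by the choice of $v$. Delete $v$ and its neighbors; a kernel of what remains, together with $v$, is a kernel of $D'$.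

Now we color by induction on $|V(Q)|$. Pick a color $c$ that occurs in some list and a kernel $K$ of the subdigraph induced by $\{v: c\in L'(v)\}$; it is nonempty. Color $K$ with $c$, delete $K$, and delete $c$ from the remaining lists. A vertex that loses $c$ also loses an out-neighbor, so the hypothesis persists.
\end{proof}

Compare the hypothesis with \eqref{eq:residual}: a low vertex of $Q$ has enough colors if one of its edges is directed toward it only, and a high vertex needs two such edges. Only edges between $A$ and its complement can be directed one way. Since $Q$ is not colorable from residual lists, such edges must be in short supply. Let $w(v)=1$ for low $v$, $w(v)=2$ for high $v$, and $w(S)=\sum_{v\in S}w(v)$.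

\begin{lemma}\label{lem:count}
For every nonempty induced subgraph $Q$ of $G$ and every independent set $A\subseteq V(Q)$, the number of edges of $Q$ between $A$ and $V(Q)\setminus A$ is at most $w(V(Q))-1$.
\end{lemma}

\begin{proof}
Suppose not, and take a violating pair $(Q,A)$ with $|V(Q)|$ minimum. Let $E_A$ be the set of edges between $A$ and $V(Q)\setminus A$, and for $S\subseteq V(Q)$ let $e(S)$ be the number of edges of $E_A$ with an end in $S$. Thus $e(V(Q))\ge w(V(Q))$.

We claim that $e(S)\ge w(S)$ for all $S$. If $e(S)<w(S)$, then $\emptyset\ne S\ne V(Q)$, and the number of edges of $E_A$ in $Q-S$ is $e(V(Q))-e(S)>w(V(Q))-w(S)=w(V(Q)\setminus S)$. So $(Q-S,A\setminus S)$ is a smaller violating pair.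

Form a bipartite graph with $w(v)$ copies of each vertex $v$ on one side and $E_A$ on the other, joining the copies of $v$ to the edges at $v$. A set of copies whose underlying vertex set is $S$ has at most $w(S)\le e(S)$ elements and exactly $e(S)$ neighbors. By Hall's theorem we can assign to every $v$ a set of $w(v)$ edges of $E_A$ at $v$, with no edge assigned twice. Direct each assigned edge toward its vertex, the other edges of $E_A$ arbitrarily, and form $D$ as in Lemma~\ref{lem:kernel}. Then $d^+_D(v)\le d_Q(v)-w(v)$. For an $L$-coloring $\varphi$ of $G-Q$, \eqref{eq:residual} reads $|L_\varphi(v)|\ge d_Q(v)+1-w(v)\ge d_D^+(v)+1$. By Lemma~\ref{lem:kernel}, $Q$ is $L_\varphi$-colorable, a contradiction.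
\end{proof}

\section{Random selection}\label{sec:random}

The first attempt is $Q=G$ and $A=H$. Spread the weight $2$ of each high vertex evenly over its $k+1$ edges. By \eqref{eq:edges}, Lemma~\ref{lem:count} becomes $\sum_T\bigl(\frac{k-1}{k+1}a_T-|T|\bigr)\le-1$, which is a contradiction if $|T|\le\frac{k-1}{k+1}a_T$ for every $T$. This settles, for instance, the case in which all components are single vertices ($|T|=1$, $a_T=k$). It fails for $T=K_k$, where $|T|=a_T=k$. To gain edges we want to put vertices of $T$ into $A$ as well, but every vertex of $K_k$ has a high neighbor, so some high vertices must be given up. Different components would like to give up different high vertices; a random choice lets us treat the components separately.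

Let $H'\subseteq H$ contain each high vertex independently with probability $\frac23$. A low vertex $v$ is \emph{free} if $N(v)\cap H'=\emptyset$, which has probability $3^{-\rho(v)}$. Let $j_T$ be the number of edges between $T$ and $H'$. A \emph{selection} for $T$ assigns to every outcome $H'$ an independent set $I_T$ of free vertices of $T$, and its \emph{cost} is the random variable
\[
c_T=|T|-\sum_{v\in I_T}d_T(v).
\]

\begin{proposition}\label{prop:local}
Every $T\in\mathcal T$ has a selection with $\mathbb E[c_T\mathbf 1_{j_T>0}]\le\frac49a_T$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:local}]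
Fix such a selection for every $T$. Given $H'\neq\emptyset$, let $Q$ be induced by $H'$ and all $T$ with $j_T>0$, and let $A$ be the union of $H'$ and the sets $I_T$ with $j_T>0$. The set $A$ is independent because selected vertices are free. An edge from $H'$ to $T$ ends in a vertex that is not free, hence outside $A$, and so does every edge of $T$ starting in $I_T$. So the number of edges between $A$ and $V(Q)\setminus A$ is $\sum_{j_T>0}\bigl(j_T+\sum_{v\in I_T}d_T(v)\bigr)$, while $w(V(Q))=2|H'|+\sum_{j_T>0}|T|$. Lemma~\ref{lem:count} gives
\[
\sum_{T}\bigl(j_T-c_T\mathbf 1_{j_T>0}\bigr)\le2|H'|-1 .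
\]
If $H'=\emptyset$, both the left side and $2|H'|$ vanish. The event $H'\ne\emptyset$ has positive probability, and $\mathbb E[j_T]=\frac23a_T$, so by \eqref{eq:edges}
\[
\sum_T\Bigl(\tfrac23a_T-\mathbb E[c_T\mathbf 1_{j_T>0}]\Bigr)<\tfrac43|H|=\sum_T\tfrac{4}{3(k+1)}a_T .
\]
Hence some $T$ has $\mathbb E[c_T\mathbf 1_{j_T>0}]>\frac23\cdot\frac{k-1}{k+1}a_T\ge\frac49a_T$, where the last step uses $k\ge5$. This contradicts Proposition~\ref{prop:local}.
\end{proof}

Two cliques show the method at work and explain both the probability $\frac23$ and the threshold $k\ge5$. With a probability $p\in(0,1]$ in place of $\frac23$, the same computation requires $\mathbb E[c_T\mathbf 1_{j_T>0}]\le p\,\frac{k-1}{k+1}a_T$. In a clique $K_m$ an independent set has at most one vertex, so the best selection takes a free vertex if there is one; its cost is $1$ in that case and $m$ otherwise.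

\begin{example}\label{ex:tight}
Let $T=K_{k-1}$, so that $\rho\equiv2$ and $a_T=2(k-1)$, and suppose that all vertices have the same two high neighbors. If $j_T>0$, no vertex is free, so $\mathbb E[c_T\mathbf 1_{j_T>0}]=(1-(1-p)^2)(k-1)$. The requirement becomes $2-p\le2\,\frac{k-1}{k+1}$, that is, $p\ge\frac4{k+1}$. For $k=5$ this forces $p\ge\frac23$. For $p=\frac23$ and any $k$ the expectation equals $\frac89(k-1)=\frac49a_T$. So Proposition~\ref{prop:local} holds here with equality, and the argument for $k=5$ depends on the $-1$ in Lemma~\ref{lem:count}.
\end{example}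

\begin{example}\label{ex:clique}
Let $T=K_k$, so that $\rho\equiv1$ and $a_T=k$, and let $s$ be the number of distinct high neighbors. No vertex is free exactly when all $s$ of them lie in $H'$, so $\mathbb E[c_T\mathbf 1_{j_T>0}]=1-(1-p)^s+(k-1)p^s$. For $k=5$ and $p=\frac23$ the bound is $\frac49a_T=\frac{60}{27}$; the expectation is $\frac{58}{27}$ for $s=3$, but $\frac{72}{27}$ for $s=2$. For $k=4$ and $s=2$ the requirement reads $2p+2p^2\le\frac{12}5p$, that is, $p\le\frac15$, whereas Example~\ref{ex:tight} demands $p\ge\frac45$. These two configurations are exactly the two components of low vertices in Figure~\ref{fig:nine}.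
\end{example}

\section{High vertices at large cliques}\label{sec:high}

Example~\ref{ex:clique} shows that Proposition~\ref{prop:local} cannot come from the shape of $T$ alone: we must exclude that few high vertices dominate a large clique. The next lemma does this by a coloring argument. We write $[v\sim h]$ for $1$ if $v$ is adjacent to $h$ and $0$ otherwise.

\begin{lemma}\label{lem:high}
Let $T\in\mathcal T$ and let $B=K_m$ with $m\in\{k-1,k\}$ be a block of $T$ such that either $T=B$ or $B$ is an end block with cut vertex $w$. Let $D$ be the set of vertices of $B$ that are not cut vertices of $T$. If $h\in H$ is adjacent to at least three vertices of $D$, then $h$ is adjacent to all vertices of $B$.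
\end{lemma}

\begin{proof}
Suppose that $h$ has at least three neighbors in $D$ but is not adjacent to all of $B$. Let $t=|N(h)\cap V(T)|\ge3$, and let $Q$ be induced by $V(T)\cup\{h\}$. Color $G-Q$, and let $F$ be the residual list of $h$ and $L_0(v)$ that of $v\in V(T)$. By \eqref{eq:residual}, $|F|\ge t-1\ge2$ and $|L_0(v)|\ge d_T(v)+[v\sim h]$. We obtain a contradiction by coloring $Q$ from these lists.

\emph{Step 1: the lists are rigid.} For $c\in F$ let $L_c(v)=L_0(v)\setminus\{c\}$ if $v\sim h$ and $L_c(v)=L_0(v)$ otherwise. These are the lists left when $h$ is colored $c$, so $T$ is not $L_c$-colorable. As $|L_c(v)|\ge d_T(v)$, the greedy lemma forces equality for all $v$ and all $c\in F$. Therefore $|L_0(v)|=d_T(v)+[v\sim h]$ for all $v$, and $F\subseteq L_0(v)$ whenever $v\sim h$. Moreover,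
\begin{equation}\label{eq:nested}
L_c(u)\subseteq L_c(v)\quad\text{for all } u\in D,\ v\in V(B)\setminus\{u\},\ c\in F.
\end{equation}
Otherwise color $u$ with some $a\in L_c(u)\setminus L_c(v)$ and delete $a$ from the lists of its neighbors. The graph $T-u$ is connected, every list is still at least as large as the degree, and $v$ has lost a neighbor but no color; the greedy lemma colors $T-u$. In particular $L_c(u)=L_c(v)$ for $u,v\in D$.

\emph{Step 2: $D\subseteq N(h)$.} If $u\in D$ is not adjacent to $h$, take $v\in D\cap N(h)$ and distinct $c,c'\in F\subseteq L_0(v)$. Then $L_0(v)\setminus\{c\}=L_0(u)=L_0(v)\setminus\{c'\}$, which is impossible.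

Since $h$ is not adjacent to all of $B$, the cut vertex $w$ exists, $w\not\sim h$, and $|D|=m-1$. For $u,v\in D$ and $c\in F$ the lists $L_0(u)$ and $L_0(v)$ both contain $c$ and agree after its removal. So all vertices of $D$ have the same list $Y$, with $|Y|=m$ and $F\subseteq Y$. By \eqref{eq:nested}, $Y\setminus\{c\}\subseteq L_0(w)$ for two different $c$, so $Y\subseteq L_0(w)$. In $Q$ the clique $D$ has only the outside neighbors $h$ and $w$, and it can be colored last if these two use at most one color of $Y$. This happens in two ways:
\begin{itemize}
\item[(a)] $h$ and $w$ receive the same color $c\in F$;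
\item[(b)] $w$ receives a color outside $Y$, and $h$ any color of $F$.
\end{itemize}

Let $R=T-D-w$, let $\delta=d_T(w)-(m-1)$ be the number of neighbors of $w$ in $R$, and $t'=|N(h)\cap V(R)|=t-(m-1)$. Then $1\le\delta\le k-m+1$ and $|F|\ge m-2+t'$. Every component of $R$ contains a neighbor of $w$, and $|L_0(v)|=d_R(v)+[v\sim w]+[v\sim h]$ for $v\in V(R)$.

\emph{Step 3: merging $h$ and $w$.} To realize (a), add to $R$ a new vertex $z$ with list $F$, adjacent to the vertices of $R$ in $N(w)\cup N(h)$. This graph is connected, the lists on $R$ are at least as large as the degrees, and $z$ has degree at most $\delta+t'$. If $\delta<m-2$, then $|F|$ exceeds this degree, the greedy lemma applies, and giving $h$ and $w$ the color of $z$ we finish by (a). So $m-2\le\delta\le k-m+1$. For $m=k$ this says $k-2\le1$, which is false; for $m=k-1$ it says $k-3\le\delta\le2$. Hence $k=5$, $m=4$, $\delta=2$.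

\emph{Step 4: the case $k=5$, $m=4$, $\delta=2$.} Now $|F|\ge t'+2$, and $|L_0(w)|=d_T(w)=5$, so $L_0(w)=Y\cup\{\gamma\}$ with $\gamma\notin Y$. Try (b): color $w$ with $\gamma$ and delete $\gamma$ from the lists of its neighbors in $R$. In the graph induced by $V(R)\cup\{h\}$ each $v\in V(R)$ keeps at least $d_R(v)+[v\sim h]$ colors, and $h$ has $|F|>t'$ colors, so the component containing $h$ is colorable. If all other components were colorable too, (b) would finish. So some component $R_1$ of $R$ has no neighbor of $h$ and cannot be colored when $w$ has color $\gamma$.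

Call a color \emph{bad} if $R_1$ cannot be colored when $w$ has that color, and let $\delta_1\in\{1,2\}$ be the number of neighbors of $w$ in $R_1$. There are at most $\delta_1$ bad colors: if we give $w$ a list of $\delta_1+1$ colors in the connected graph $R_1+w$, the greedy lemma colors it, so one of these colors is not bad. One bad color is $\gamma\notin F$, so the set $F'$ of colors in $F$ that are not bad satisfies $|F'|\ge t'+2-(\delta_1-1)>t'+(2-\delta_1)$. Add to $R-R_1$ a vertex $z$ with list $F'$, adjacent to the vertices of $R-R_1$ in $N(w)\cup N(h)$. This graph is connected (it is the single vertex $z$ if $R=R_1$), and $z$ has degree at most $(2-\delta_1)+t'$. The greedy lemma colors it, say with $c\in F'$ on $z$. Color $h$ and $w$ with $c$, then $R_1$, which is possible since $c$ is not bad and $h$ has no neighbor in $R_1$, and finally $D$ by (a).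
\end{proof}

\section{Losses, and components built from large cliques}\label{sec:special}

Fix $T\in\mathcal T$. The cost of a selection splits over the blocks. For an independent set $I\subseteq V(T)$ and a block $B$ let
\[
\operatorname{loss}_B(I)=|B|-1-r(B)\,|I\cap V(B)| .
\]
For a complete block this is $0$ if $I$ meets $B$ and $r(B)$ otherwise; for a cycle of length $2l+1$ it is $2l-2|I\cap V(B)|$, and $|I\cap V(B)|\le l$. So losses are nonnegative. Since $|T|=1+\sum_B(|B|-1)$ and $d_T(v)=\sum_{B\ni v}r(B)$,
\begin{equation}\label{eq:loss}
|T|-\sum_{v\in I}d_T(v)=1+\sum_B\operatorname{loss}_B(I).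
\end{equation}
Thus $c_T\ge1$, and it suffices to bound $\mathbb E[c_T]\ge\mathbb E[c_T\mathbf 1_{j_T>0}]$; only Example~\ref{ex:tight} needs the indicator. For $D\subseteq V(T)$ let $\pi(D)$ be the probability that no vertex of $D$ is free.

\begin{lemma}\label{lem:prob}
\begin{itemize}
\item[(a)] If every vertex of $D$ has exactly one high neighbor and these are $s$ distinct vertices in total, then $\pi(D)=(2/3)^s$.
\item[(b)] If two vertices of $D$ have exactly two high neighbors each, and the two pairs are different, then $\pi(D)\le\frac{22}{27}$.
\end{itemize}
\end{lemma}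

\begin{proof}
In (a), no vertex is free if and only if all $s$ neighbors lie in $H'$. In (b), each of the two vertices is free with probability $\frac19$; the union of the pairs has at least three elements, so both are free with probability at most $\frac1{27}$. Hence $1-\pi(D)\ge\frac29-\frac1{27}=\frac5{27}$.
\end{proof}

Call $T$ \emph{special} if $T\in\{K_1,K_{k-1}\}$ or every vertex of $T$ lies in a $K_k$-block.

\begin{lemma}\label{lem:special}
Proposition~\ref{prop:local} holds for special $T$.
\end{lemma}

\begin{proof}
\emph{$T=K_1$.} With $I_T=\emptyset$ we have $c_T=1\le\frac49k=\frac49a_T$.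

\emph{$T=K_m$, $m=k-1$.} If all vertices have the same pair of high neighbors, see Example~\ref{ex:tight}. Otherwise select a free vertex if there is one. By Lemma~\ref{lem:prob}(b), $\mathbb E[c_T]\le1+\frac{22}{27}(m-1)=\frac{22m+5}{27}\le\frac{24m}{27}=\frac49a_T$, as $2m\ge5$.

\emph{$T=K_k$.} A high vertex with three neighbors in $T$ would be adjacent to all of $T$ by Lemma~\ref{lem:high}, giving a $K_{k+1}$. So $T$ has at least $\lceil k/2\rceil\ge3$ distinct high neighbors. Selecting a free vertex if there is one, we get from Lemma~\ref{lem:prob}(a) that $\mathbb E[c_T]\le1+\frac8{27}(k-1)=\frac{8k+19}{27}\le\frac{12k}{27}=\frac49a_T$, as $4k\ge19$.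

\emph{All vertices lie in $K_k$-blocks, and there are $s\ge2$ of them.} A vertex of a $K_k$-block has at most one further edge in $T$. Hence the $K_k$-blocks are disjoint, all other blocks are pairwise disjoint copies of $K_2$, and contracting the $K_k$-blocks turns $T$ into a tree with $s-1$ edges. The $2(s-1)$ cut vertices have $\rho=0$ and all other vertices have $\rho=1$, so $a_T=sk-2(s-1)\ge2(k-1)$. Root the tree at a leaf $B_0$. In every other $K_k$-block $B_i$ let $u_i$ be the vertex whose $K_2$-block leads toward $B_0$; it has $\rho=0$ and is always free. No two of the $u_i$ are adjacent: if $u_i$ had its $K_2$-block in common with $u_j$, each of $B_i,B_j$ would be the parent of the other. Select all $u_i$, and also a free vertex of the set $D$ of non-cut vertices of $B_0$ if there is one; vertices of $D$ have no neighbor among the $u_i$. The cut vertex of $B_0$ has no high neighbor, so by Lemma~\ref{lem:high} every high vertex has at most two neighbors in $D$. As $|D|=k-1\ge4$, Lemma~\ref{lem:prob}(a) gives $\pi(D)\le\frac49$. Therefore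
\[
\mathbb E[c_T]=sk-(s-1)k-(k-1)(1-\pi(D))\le1+\tfrac49(k-1)\le\tfrac89(k-1)\le\tfrac49a_T.\qedhere
\]
\end{proof}

\section{Induction over the blocks}\label{sec:induction}

From now on $T$ is not special. By \eqref{eq:loss}, after multiplying by $9$, it suffices to find a selection with
\begin{equation}\label{eq:goal}
4\sum_{v\in V(T)}\rho(v)-9\,\mathbb E\sum_B\operatorname{loss}_B(I_T)\ \ge\ 9 .
\end{equation}
Think of each edge to $H$ as a credit of $4$ and each unit of loss as a debt of $9$. We root $T$ and bound the surplus of every branch from below. The difficulty is that a cut vertex is selected for all its blocks at once, so the branches below it must be compatible with the decision made above. Two decisions suffice: never select the vertex, or select it exactly when it is free.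

\subsection{Schemes and gluing}

Let the root $x_0$ be a vertex of $T$ that lies in no $K_k$-block; it exists because $T$ is not special, and it is specified in Section~\ref{sub:root}. Every block $B$ has a unique vertex nearest to $x_0$, its \emph{parent} $p(B)$; the other vertices of $B$ are its \emph{children}, and they are \emph{siblings} of each other. Every vertex other than $x_0$ is a child in exactly one block. The blocks with parent $v$ are the \emph{child blocks} of $v$, and $\sigma(v)$ denotes the sum of their degrees. A child is a cut vertex of $T$ if and only if it has a child block, and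
\begin{equation}\label{eq:budget}
\rho(v)+\sigma(v)=k-r(B)\quad\text{for every child $v$ of $B$.}
\end{equation}
The blocks \emph{below} $B$ are the child blocks of the children of $B$, the child blocks of their children, and so on; $T_B$ is the union of $B$ and the blocks below it.

A \emph{scheme} for $B$ assigns to every outcome $H'$ an independent set $J$ of free vertices of $T_B$. Its \emph{value} is
\[
4\sum_{v\in V(T_B)\setminus\{p(B)\}}\rho(v)-9\,\mathbb E\sum_{B'\subseteq T_B}\operatorname{loss}_{B'}(J),
\]
the second sum running over the blocks in $T_B$. Let $\alpha(B)$ be the largest value of a scheme in which $p(B)$ is never in $J$, and $\beta(B)$ the largest value of a scheme in which $p(B)\in J$ exactly when $p(B)$ is free. There are finitely many schemes and both kinds exist. For a vertex $v$ let $\alpha(v)$ and $\beta(v)$ be the sums of $\alpha(B')$ and $\beta(B')$ over the child blocks $B'$ of $v$ (zero if there are none), and put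
\[
\nu(v)=4\rho(v)-9+\alpha(v).
\]
This is what a never selected child contributes after it is charged for its unit in the term $|B|-1$ of the loss.

\begin{lemma}[gluing]\label{lem:glue}
Let $B$ be a block with degree $r$, parent $p$ and set of children $C$. For $S\subseteq C$ put
\[
\Sigma(S)=\sum_{v\in C\setminus S}\nu(v)+\sum_{v\in S}\bigl(4\rho(v)-9+\beta(v)+r\,3^{2-\rho(v)}\bigr).
\]
If $S$ is independent, then $\alpha(B)\ge\Sigma(S)$. If $S\cup\{p\}$ is independent, then $\beta(B)\ge\Sigma(S)+r\,3^{2-\rho(p)}$.
\end{lemma}

\begin{proof}
Let $S^*=S$ in the first case and $S^*=S\cup\{p\}$ in the second. For every child block $B'$ of a child $v$ take a scheme $J_{B'}$ attaining $\beta(B')$ if $v\in S$ and $\alpha(B')$ if $v\notin S$. Let $J$ be the union of all $J_{B'}$ and the set of free vertices of $S^*$. The choices agree at each child $v$, so $J$ meets $T_{B'}$ in $J_{B'}$ and meets $B$ in the free vertices of $S^*$. Every edge of $T_B$ lies in $B$ or in some $T_{B'}$, so $J$ is independent. The value of $J$ is the sum of the credits $4\rho(v)$, $v\in C$, and the values of the $J_{B'}$, minus $9\,\mathbb E\operatorname{loss}_B(J)=9|C|-r\sum_{v\in S^*}3^{2-\rho(v)}$.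
\end{proof}

We list the instances that we use; sums run over children of $B$. With $S=\emptyset$, for every block,
\begin{itemize}
\item[(G0)] $\alpha(B)\ge\sum\nu(v)$.
\end{itemize}
If $B$ is complete, it has $r$ children, and the bonus $r\,3^{2-\rho}$ can be shared equally among them. As $4\rho-9+3^{2-\rho}$ equals $0,-2,0$ for $\rho=0,1,2$, we obtain for a child $f$:
\begin{itemize}
\item[(G1)] $\alpha(B)\ge\sum_{v\ne f}(\nu(v)+9)+\beta(f)$ if $\rho(f)=0$; $\ \alpha(B)\ge\sum_{v\ne f}(\nu(v)+3)+\beta(f)-2$ if $\rho(f)=1$; $\ \alpha(B)\ge\sum_{v\ne f}(\nu(v)+1)+\beta(f)$ if $\rho(f)=2$;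
\item[(G2)] $\beta(B)\ge\sum\bigl(\nu(v)+3^{2-\rho(p)}\bigr)$.
\end{itemize}
If $B$ is an odd cycle, let $v_1,\dots,v_{2l}$ ($l\ge2$) be its children in cyclic order, so that $v_1$ and $v_{2l}$ are the neighbors of $p$. Here $r=2$, and:
\begin{itemize}
\item[(G3)] $\alpha(B)\ge\sum_{v\ne f}\nu(v)+\beta(f)+1$ if $\rho(f)=1$;
\item[(G4)] $\beta(B)\ge\sum\nu(v)+6$ if $\rho(p)=1$;
\item[(G5)] $\alpha(B)\ge\sum_{v\notin S}\nu(v)+\sum_{v\in S}(\beta(v)+9)$ if $S$ is independent and $\rho=0$ on $S$;
\item[(G6)] $\beta(B)\ge\sum_{v\notin S}\nu(v)+\sum_{v\in S}(\beta(v)+9)+18$ if in addition $\rho(p)=0$ and $v_1,v_{2l}\notin S$.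
\end{itemize}

\begin{example}
Let $k=5$, let $B=\{p,w\}$ be a $K_2$-block, and let the only child block of $w$ be a $K_4$, called $B_2$, with no block below it. Then $\rho(w)=1$, and the three children of $B_2$ have $\rho=2$ and $\nu=-1$. Rule (G0) alone gives only $\alpha(B_2)\ge-3$ and $\alpha(B)\ge\nu(w)\ge-8$. Selecting $w$ whenever it is free removes the loss in both blocks at once: (G2) gives $\beta(B_2)\ge3(-1+3)=6$, and (G1) gives $\alpha(B)\ge6-2=4$.
\end{example}

\subsection{Kinds of vertices and the inductive claims}

A $K_k$-block carries little credit (at most $4$ per vertex) and a large potential loss, so we want its loss to be zero. The choice of the root makes this possible. The parent $u$ of a $K_k$-block is not $x_0$, so $u$ is also a child in some block. Since $d_T(u)\le k$, that block is a $K_2$, the $K_k$ is the only child block of $u$, and $\rho(u)=0$. Thus $u$ is always free. We call such $u$ an \emph{anchor}. A vertex that is not an anchor is \emph{rich} if one of its child blocks has an anchor as its child, and \emph{plain} otherwise. A plain vertex with $\rho=0$ is \emph{poor}. We note that anchors are children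 only in $K_2$-blocks, and that the child blocks of a non-anchor have degree at most $k-2$.

\begin{proposition}\label{prop:claims}
Let $B$ be a block of $T$ and $r=r(B)$. In {\rm(B1)--(B7)} assume $B\ne K_k$.
\begin{itemize}
\item[(B1)] If $r=1$, then $\alpha(B)\ge4$; if moreover the child is an anchor, then $\alpha(B)\ge16$.
\item[(B2)] If $2\le r\le k-3$, then $\alpha(B)\ge6$.
\item[(B3)] If $r=k-2$, then $\alpha(B)\ge2$.
\item[(B4)] If $B$ has a poor child, then $\alpha(B)\ge8$.
\item[(B5)] If $2\le r\le k-2$, $\rho(p(B))=1$ and $B$ has no poor child, then $\beta(B)\ge6$.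
\item[(B6)] If $r=1$, $\rho(p(B))=1$ and the child is neither an anchor nor poor, then $\beta(B)\ge0$.
\item[(B7)] If $p(B)$ is poor, then $\beta(B)\ge2r$.
\item[(B8)] If $B=K_k$, then $\beta(B)\ge16$.
\end{itemize}
\end{proposition}

Claims (B1)--(B3) are the goal: every branch has a surplus even if its parent is never selected. The others are what the induction needs. A poor child has no credit of its own but can always be selected, which is worthwhile by (B7) and yields (B4). Claims (B5) and (B6) allow us to select a child with $\rho=1$, and (B8) an anchor.

\begin{proof}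
We use induction on the number of blocks in $T_B$, so (B1)--(B8) hold for all blocks below $B$. First we translate this into facts about a non-anchor vertex $v\ne p(B)$ of $T_B$; let $r_v$ be the degree of the block in which $v$ is a child.
\begin{itemize}
\item[(V1)] \emph{Every child block $B'$ of $v$ has $\alpha(B')\ge2$, and $\alpha(B')\ge4$ if $r(B')\le k-3$. In particular $\alpha(v)\ge0$.} This is (B1)--(B3).
\item[(V2)] \emph{If $v$ is rich, then $\nu(v)\ge7$.} By (B1) and (V1), $\alpha(v)\ge16$.
\item[(V3)] \emph{$\nu(v)\ge-7$.} If $\rho(v)\ge1$, then $\nu(v)\ge-5$. If $\rho(v)=0$, then $\sigma(v)=k-r_v\ge1$, so $\alpha(v)\ge2$.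
\item[(V4)] \emph{If $v$ is poor, then $\beta(v)\ge2\sigma(v)=2(k-r_v)$.} This is (B7) and \eqref{eq:budget}.
\item[(V5)] \emph{If $2\le r_v\le k-3$ and $v$ is not poor, then $\nu(v)\ge3$, or else $v$ is \emph{soft}: $\rho(v)=1$, $\nu(v)\ge1$, $\beta(v)\ge6$.} By (V2) we may assume that $v$ is plain, so $\rho(v)\ge1$. If $\rho(v)\ge3$, then $\nu(v)\ge12-9=3$. If $\rho(v)=2$, then $1\le\sigma(v)=k-r_v-2\le k-4$, so $\alpha(v)\ge4$ and $\nu(v)\ge-1+4=3$. If $\rho(v)=1$, then $2\le\sigma(v)\le k-3$. Two or more child blocks give $\alpha(v)\ge8$ and $\nu(v)\ge-5+8=3$. A single child block has degree $\sigma(v)$, so $\alpha(v)\ge6$ by (B2) and $\nu(v)\ge1$; if it has a poor child, then $\alpha(v)\ge8$ by (B4) and $\nu(v)\ge3$, and otherwise $\beta(v)\ge6$ by (B5).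
\item[(V6)] \emph{If $r_v=k-2$, then $\nu(v)\ge-3$, and $\nu(v)\ge-1$ unless $v$ is poor.} Here $\rho(v)+\sigma(v)=2$. If $\rho(v)=2$, then $\nu(v)=-1$. If $\rho(v)=1$, there is one child block $K_2$, and $\nu(v)\ge-5+4=-1$. If $\rho(v)=0$, there are two child blocks $K_2$ with $\alpha(v)\ge8$, or one of degree $2\le k-3$ with $\alpha(v)\ge6$; so $\nu(v)\ge-3$, and if $v$ is not poor it is rich and (V2) applies.
\end{itemize}
If $r\ge2$, no child of $B$ is an anchor, so these facts apply to all children. If $B$ is an odd cycle, (V5) gives $\nu\ge1$ for every child that is not poor. We prove (B4) before (B1)--(B3), which use it for the same block $B$.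

\emph{(B8).} The parent is an anchor, so $\rho(p(B))=0$. A child $v$ has $\rho(v)+\sigma(v)=1$. Either $\rho(v)=1$ and $\nu(v)+9=4$, or $v$ has one child block $K_2$ and $\nu(v)+9=\alpha(v)\ge4$. By (G2), $\beta(B)\ge4(k-1)\ge16$.

\emph{(B7).} The parent is plain, so no child of $B$ is an anchor. If $B$ is complete, (G2) and (V3) give $\beta(B)\ge r(9-7)=2r$. Let $B$ be an odd cycle. Let $S$ be the set of poor vertices in $\{v_2,v_4,\dots,v_{2l-2}\}$ or in $\{v_3,v_5,\dots,v_{2l-1}\}$, whichever contains more. At most $|S|+2$ poor children lie outside $S$, namely at most $|S|$ in the other set and possibly $v_1,v_{2l}$. By (G6), (V3) and (V4), $\beta(B)\ge18+9|S|-7(|S|+2)\ge4=2r$.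

\emph{(B4).} Let $f$ be a poor child. If $B$ is complete, (G1), (V3) and (V4) give $\alpha(B)\ge2(r-1)+2(k-r)=2(k-1)\ge8$. If $B$ is an odd cycle, let $S$ be the set of poor vertices in $\{v_1,v_3,\dots,v_{2l-1}\}$ or in $\{v_2,v_4,\dots,v_{2l}\}$, whichever contains more; then $|S|\ge1$ and at most $|S|$ poor children lie outside $S$. By (V4), $\beta(v)\ge2(k-2)\ge6$ on $S$, and (G5) gives $\alpha(B)\ge15|S|-7|S|\ge8$.

\emph{(B2).} By (B4) we may assume that no child is poor, so (V5) applies to all $n\ge2$ children. If none is soft, (G0) gives $\alpha(B)\ge3n\ge6$. Let $f$ be soft; all siblings have $\nu\ge1$. If $B$ is complete, (G1) gives $\alpha(B)\ge4(n-1)+6-2\ge8$. If $B$ is an odd cycle, $f$ has at least three siblings, and (G3) gives $\alpha(B)\ge3+6+1=10$.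

\emph{(B5).} If $r\le k-3$, all children have $\nu\ge1$ by (V5); then (G2) gives $\beta(B)\ge4r\ge8$ for complete $B$, and (G4) gives $\beta(B)\ge4+6=10$ for an odd cycle. If $r=k-2$, all children have $\nu\ge-1$ by (V6), and (G2) gives $\beta(B)\ge2(k-2)\ge6$.

\emph{(B6).} By (G2) it suffices to show $\nu(w)\ge-3$ for the child $w$. If $w$ is rich, use (V2). Otherwise $w$ is plain and $\rho(w)\ge1$. If $\rho(w)\ge2$, then $\nu(w)\ge-1$. If $\rho(w)=1$, then $\sigma(w)=k-2>0$, so $\nu(w)\ge-5+2=-3$.

\emph{(B3).} Here $B=K_{k-1}$ has $n=k-2\ge3$ children with $\rho+\sigma=2$. By (B4) we may assume that none is poor, so all have $\nu\ge-1$ by (V6).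

Suppose first that no child has a child block. Then all children have $\rho=2$, and (G1) gives only $0$; we do better by selecting any free child, when there is one. This scheme has value $8n-9n\pi(D)$, where $D$ is the set of children. Since $T\ne K_{k-1}$, the block $B$ is an end block with cut vertex $p(B)$, and $\rho(p(B))\le k-(k-2)-1=1$. If all children had the same two high neighbors, both would be adjacent to $p(B)$ by Lemma~\ref{lem:high}, which is impossible. So Lemma~\ref{lem:prob}(b) gives $\alpha(B)\ge n\bigl(8-\frac{22}3\bigr)=\frac23n\ge2$.

Now suppose that some child has a child block. Such a child $v$ is rich, with $\nu(v)\ge7$, or plain with $\rho(v)=1$ and one child block $K_2$, whose child is not an anchor. In the latter case, if that child is poor, then $\nu(v)\ge-5+8=3$ by (B4) for the $K_2$, and otherwise $\beta(v)\ge0$ by (B6). If some child $f$ has $\rho(f)=1$ and $\beta(f)\ge0$, then (G1) gives $\alpha(B)\ge2(n-1)-2\ge2$. Otherwise every child with a child block has $\nu\ge3$. If some child $f$ has no child block, then $\rho(f)=2$ and $\beta(f)=0$; in (G1) all terms $\nu(v)+1$ are nonnegative and one is at least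 $4$, so $\alpha(B)\ge4$. If every child has a child block, (G0) gives $\alpha(B)\ge3n\ge9$.

\emph{(B1).} Let $w$ be the child; $\rho(w)+\sigma(w)=k-1$. If $w$ is an anchor, (G1) and (B8) give $\alpha(B)\ge\beta(w)\ge16$. If $w$ is poor, use (B4). In the other cases (G0) reads $\alpha(B)\ge\nu(w)$. If $w$ is rich, $\nu(w)\ge7$. Let $w$ be plain with $\rho(w)\ge1$. If $\rho(w)\ge4$, then $\nu(w)\ge7$. If $\rho(w)=3$, then $\sigma(w)=k-4\ge1$ and $\nu(w)\ge3+2=5$. If $\rho(w)=2$, then $\sigma(w)=k-3\ge2$; a single child block gives $\alpha(w)\ge6$ by (B2), several give $\alpha(w)\ge8$ by (V1), so $\nu(w)\ge-1+6=5$.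

Let $\rho(w)=1$, so $\sigma(w)=k-2\ge3$. If $w$ has several child blocks, their degrees are at most $k-3$. Either one of them has degree at least $2$ and $\alpha(w)\ge6+4$, or there are at least three copies of $K_2$ and $\alpha(w)\ge12$; so $\nu(w)\ge-5+10=5$. Otherwise the only child block $B_2$ of $w$ is a $K_{k-1}$. If $B_2$ has no poor child, then $\beta(w)\ge6$ by (B5), and (G1) gives $\alpha(B)\ge6-2=4$. If $B_2$ has a poor child $f$, the bound (B4) would give only $\nu(w)\ge3$, so we apply (G1) to $B_2$ directly: the $k-3\ge2$ siblings of $f$ have $\nu+9\ge6$ by (V6), and $\beta(f)\ge0$ by (V4). Hence $\alpha(w)=\alpha(B_2)\ge12$ and $\nu(w)\ge7$.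
\end{proof}

\subsection{Choice of the root}\label{sub:root}

\begin{proof}[Proof of Proposition~\ref{prop:local}]
By Lemma~\ref{lem:special} we may assume that $T$ is not special. For a root $x_0$ in no $K_k$-block, take the union of schemes attaining $\alpha(B)$ over the child blocks $B$ of $x_0$. This is a selection that never contains $x_0$, and for it the left side of \eqref{eq:goal} equals $4\rho(x_0)+\alpha(x_0)$. So we need a root with $\nu(x_0)\ge0$. The child blocks of $x_0$ are not $K_k$, so each has $\alpha\ge2$ by (B1)--(B3).

Suppose that $T$ has a $K_k$-block. Some vertex lies in no $K_k$-block, so by connectivity there is an edge $x_0u$ with $u$ in a $K_k$-block and $x_0$ in none. It is the only edge of $T$ at $u$ outside that $K_k$, so $\{x_0,u\}$ is a $K_2$-block. With root $x_0$ the vertex $u$ is an anchor, (B1) gives $\alpha(x_0)\ge16$, and $\nu(x_0)\ge7$.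

Suppose that $T$ has no $K_k$-block. Let $B$ be an end block, or $B=T$ if $T$ has one block, and let $x_0$ be a vertex of $B$ that is not a cut vertex. Then $\rho(x_0)=k-r(B)$ and $\alpha(x_0)=\alpha(B)\ge2$. Since $r(B)\le k-2$, we have $\rho(x_0)\ge2$ and $\nu(x_0)\ge8-9+2=1$.
\end{proof}

With Proposition~\ref{prop:local}, the proof of Theorem~\ref{thm:main} is complete, and Theorems~\ref{thm:conj} and~\ref{thm:sharp} follow.

\begin{thebibliography}{9}

\bibitem{conjectures}
\emph{Conjectures That Should Be True},
\texttt{https://landon.github.io/graphdata/Papers/conjectures.pdf}.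

\end{thebibliography}
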